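
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Profinite products of two nilpotent subgroups need not be soluble}


\begin{abstract}
By the theorem of Kegel and Wielandt, a finite group that is the product $AB$ of two nilpotent subgroups is soluble. We show that the corresponding statement for profinite groups is false. There is a non-soluble pro-$2$ group $G=AB$ of exponent dividing $8$ in which $A$ is closed and elementary abelian and $B$ is closed and nilpotent of class $2$. These nilpotency classes are the smallest possible. The example is a product of finite $2$-groups of unbounded derived length, built from a $5$-dimensional Lie algebra over $\mathbb F_2$ that is not soluble but is the direct sum, as a vector space, of an abelian subalgebra and a subalgebra of class $2$.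
\end{abstract}

\section{The question and the answer}

For subgroups $A,B$ of a group write $AB=\{ab: a\in A,\ b\in B\}$; this set need not be a subgroup. The theorem of Kegel and Wielandt (1958) says that \emph{if a finite group $G$ equals $AB$ with $A$ and $B$ nilpotent, then $G$ is soluble.} The following profinite version appears as a conjecture in a talk of Caprace~\cite{Caprace}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a profinite group. If $G=AB$ with $A,B\le G$ nilpotent, then $G$ is soluble.}
\medskip

\noindent We disprove it. Before stating the results, let us see what the conjecture asks.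

\paragraph{Conventions.} Let $(g,h)=g^{-1}h^{-1}gh$ and $x^g=g^{-1}xg$. Write $G^{(0)}=G$, and let $G^{(k+1)}$ be the subgroup generated by all $(g,h)$ with $g,h\in G^{(k)}$; also $G'=G^{(1)}$. The group $G$ is \emph{soluble} if $G^{(k)}=1$ for some $k$, and the least such $k$ is its derived length $\operatorname{dl}(G)$. A group has \emph{class $\le c$} if it has a central series $G=N_1\ge N_2\ge\dots\ge N_{c+1}=1$, that is, a chain of normal subgroups with each $N_j/N_{j+1}$ central in $G/N_{j+1}$; its class is the least such $c$. Class $0$ means trivial and class $\le1$ means abelian. Solubility and nilpotency are those of abstract groups, and the subgroups $A,B$ of a profinite group are not assumed closed. In a profinite group the open normal subgroups have finite index and trivial intersection; the group is \emph{pro-$2$} if all these indices are powers of $2$. A Cartesian product of finite groups, with the product topology, is profinite.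

\paragraph{From profinite groups to bounds for finite groups.}
Let $G=AB$ be profinite with $A,B$ nilpotent. If $N$ is an open normal subgroup, then $G/N=(AN/N)(BN/N)$ is soluble by Kegel--Wielandt. So $G$ is always \emph{prosoluble}: all its finite continuous quotients are soluble. What may go wrong is that their derived lengths are unbounded. Thus the conjecture is a question about uniformity in the finite theorem.

\begin{proposition}\label{prop:bound}
Fix $c,d\ge0$. The following are equivalent.
\begin{enumerate}
\item[(i)] Every profinite group $G=AB$, with $A,B\le G$ of classes $\le c$ and $\le d$, is soluble.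
\item[(ii)] There is a number $f$ such that $\operatorname{dl}(G)\le f$ for every finite group $G=AB$ with $A,B\le G$ of classes $\le c$ and $\le d$.
\end{enumerate}
\end{proposition}

\begin{proof}
Assume (ii), and let $G=AB$ be as in (i). For every open normal $N$, the finite group $G/N=(AN/N)(BN/N)$ satisfies the assumption in (ii), so $G^{(f)}\le N$. The intersection of all such $N$ is trivial, so $G^{(f)}=1$.

If (ii) fails, choose finite groups $G_i=A_iB_i$ ($i\ge1$) satisfying the assumption in (ii) and of unbounded derived lengths, and put $G=\prod G_i$, $A=\prod A_i$, $B=\prod B_i$. Then $A$ and $B$ have classes $\le c$ and $\le d$. Factoring each coordinate separately, $(g_i)_i=(a_ib_i)_i=(a_i)_i(b_i)_i$, gives $G=AB$. Each $G_i$ is isomorphic to a subgroup of $G$, so $G$ is not soluble and (i) fails.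
\end{proof}

The conjecture therefore says that, in the finite theorem, $\operatorname{dl}(AB)$ is bounded in terms of the classes of $A$ and $B$ alone. The first nontrivial case suggests that this might be so: by It\^o's theorem, a product of two \emph{abelian} subgroups, finite or not, is always metabelian, that is, $\operatorname{dl}\le2$. But the bound disappears at the very next step.

\begin{theorem}\label{thm:finite}
For every $n\ge1$ there is a finite $2$-group $\Gamma_n=A_nB_n$ with subgroups $A_n,B_n$ such that $A_n\cap B_n=1$, $A_n$ is elementary abelian, $B_n$ has class $\le2$, $\Gamma_n$ has exponent dividing $8$, and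
\[
\operatorname{dl}(\Gamma_n)=\lfloor\log_2 n\rfloor+1 .
\]
\end{theorem}

The groups $\Gamma_n,A_n,B_n$ that we construct in Section~\ref{sec:groups} are the ones meant in the next theorem.

\begin{theorem}\label{thm:profinite}
The group $G=\prod_{n\ge1}\Gamma_n$ is a pro-$2$ group of exponent dividing $8$. It is the product $G=AB$ of the closed subgroups $A=\prod A_n$ and $B=\prod B_n$; here $A$ is elementary abelian, $B$ is nilpotent of class $2$, and $A\cap B=1$. But $G$ is not soluble, and in fact no open subgroup of $G$ is soluble.
\end{theorem}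

\begin{theorem}\label{thm:sharp}
Let $c,d\ge0$. The statement ``every profinite group $G=AB$, with $A,B$ subgroups of classes $\le c$ and $\le d$, is soluble'' is true if and only if $\min(c,d)=0$ or $c=d=1$.
\end{theorem}

\paragraph{The idea.} Each single finite group $AB$ is soluble, so we cannot hope for one non-soluble finite example. For Lie algebras over $\mathbb F_2$ there is no such obstruction. In Section~\ref{sec:lie} we find a finite Lie algebra $L$ that is not soluble and yet satisfies $L=\mathfrak a\oplus\mathfrak b$ with subalgebras $\mathfrak a$ abelian and $\mathfrak b$ of class~$2$. Tensoring $L$ with the nilpotent ideal $m$ of $\mathbb F_2[t_1,\dots,t_n]/(t_1^2,\dots,t_n^2)$ generated by the $t_i$ makes it nilpotent, but its derived length tends to infinity with $n$, and the decomposition survives as $L\otimes m=(\mathfrak a\otimes m)\oplus(\mathfrak b\otimes m)$. In Section~\ref{sec:groups} we replace $L\otimes m$ by a group of matrices, with generators whose commutators follow the Lie bracket exactly. The sum then becomes a product $\Gamma_n=A_nB_n$.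

\section{A Lie algebra over $\mathbb F_2$}\label{sec:lie}

We use $[U,V]=UV-VU$ for matrices. Let $E_{ij}$ be the matrix units of $M_3(\mathbb F_2)$, so that $E_{ij}E_{kl}$ is $E_{il}$ if $j=k$ and $0$ otherwise. Signs do not matter, as we are in characteristic $2$.

The starting point is that $\mathfrak{sl}_2$, the standard example of a non-soluble Lie algebra, becomes \emph{nilpotent} in characteristic $2$. Place it in the upper left corner of $M_3(\mathbb F_2)$:
\[
E=E_{12},\qquad F=E_{21},\qquad D=E_{11}+E_{22},\qquad \mathfrak b=\langle D,E,F\rangle .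
\]
Then $[E,F]=D$, while $[D,E]=[D,F]=0$ because $DE=E=ED$ and $DF=F=FD$. So $\mathfrak b$ is a Lie algebra of class $2$. (Over a field of characteristic other than $2$ one has $[E,F]=E_{11}-E_{22}$ and $[E_{11}-E_{22},E]=2E\ne0$, and nilpotency is lost.)

To obtain a non-soluble algebra we add a second pair of elements with the same bracket $D$, but on which $D$ acts as the identity:
\[
X=E_{13}+E_{32},\qquad Y=E_{23}+E_{31}.
\]
The two pairs are then combined so that the two copies of $D$ cancel. Put
\[
\mathfrak a=\langle X+F,\;Y+E\rangle,\qquad L=\mathfrak a+\mathfrak b=\langle X,Y,D,E,F\rangle,\qquad S=\langle X,Y,D\rangle ,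
\]
where $\langle\ \rangle$ denotes the linear span.

\begin{proposition}\label{prop:lie}
\begin{enumerate}
\item[(a)] $L$ is a Lie subalgebra of $M_3(\mathbb F_2)$ of dimension $5$.
\item[(b)] $L=\mathfrak a\oplus\mathfrak b$ as a vector space, where $\mathfrak a$ is an abelian subalgebra and $\mathfrak b$ is a subalgebra of class $2$.
\item[(c)] $S\neq0$ is a subalgebra of $L$ spanned by brackets of its own elements.
\end{enumerate}
\end{proposition}

\begin{proof}
The matrices $X,Y,D,E,F$ have pairwise disjoint supports, so they are linearly independent. Hence $\dim L=5$. Since $L=\mathfrak a+\mathfrak b$, $\dim\mathfrak a\le2$ and $\dim\mathfrak b=3$, the sum is direct. We computed the brackets inside $\mathfrak b$ above. The others follow from these products: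
\[
\begin{array}{lll}
XY=E_{11}+E_{33}, & YX=E_{22}+E_{33}, & [X,Y]=D;\\
DX=E_{13}, & XD=E_{32}, & [D,X]=X;\\
DY=E_{23}, & YD=E_{31}, & [D,Y]=Y;\\
EX=0, & XE=0, & [E,X]=0;\\
EY=E_{13}, & YE=E_{32}, & [E,Y]=X;\\
FX=E_{23}, & XF=E_{31}, & [F,X]=Y;\\
FY=0, & YF=0, & [F,Y]=0.
\end{array}
\]
So $L$ is closed under brackets, which is (a). Next,
\[
[X+F,\,Y+E]=[X,Y]+[X,E]+[F,Y]+[F,E]=D+0+0+D=0 ,
\]
so $\mathfrak a$ is abelian; this proves (b). Finally, the first three rows show that $S$ is closed under brackets and that $D=[X,Y]$, $X=[D,X]$, $Y=[D,Y]$ are brackets of elements of $S$. This is (c).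
\end{proof}

The abelian algebra $\mathfrak a$ has a familiar form. If $P=E_{13}+E_{21}+E_{32}$ is the permutation matrix of a $3$-cycle, then $P=X+F$ and $P^2=E_{12}+E_{23}+E_{31}=Y+E$. Thus $\mathfrak a$ is spanned by the two commuting matrices $P,P^2$.

By (c), $S$ equals the span of its brackets, so neither $S$ nor $L$ is soluble as a Lie algebra. The proof of Theorem~\ref{thm:finite} uses only Proposition~\ref{prop:lie} and the fact that $L$ consists of $3\times3$ matrices, which serves to bound the exponent. The explicit brackets will appear again only in examples and to see that $B_n$ has class exactly $2$ for $n\ge2$.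

\section{From the Lie algebra to finite groups}\label{sec:groups}

Let $O_n=\mathbb F_2[t_1,\dots,t_n]/(t_1^2,\dots,t_n^2)$. It has the basis $t_I=\prod_{i\in I}t_i$, $I\subseteq\{1,\dots,n\}$, and
\[
t_It_J=t_{I\cup J}\ \text{ if } I\cap J=\emptyset,\qquad t_It_J=0\ \text{ otherwise.}
\]
Let $m$ be the ideal spanned by the $t_I$ with $I\ne\emptyset$. Then $m^k$ is spanned by the $t_I$ with $|I|\ge k$, and $m^{n+1}=0$. For a Lie subalgebra $H\le M_3(\mathbb F_2)$ put
\[
g_I(U)=1+Ut_I\in GL_3(O_n)\quad(U\in H,\ I\ne\emptyset),\qquad
\Gamma_n(H)=\langle g_I(U):U\in H,\ I\neq\emptyset\rangle .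
\]
The next lemma gives the relations between these generators. Because $t_i^2=0$, they involve only addition and the bracket of $H$, and not, for instance, the matrix $U^2$, which need not lie in $H$.

\begin{lemma}\label{lem:rel}
Let $U,V\in H$, and let $I,J$ be nonempty. Then
\begin{align}
g_I(U)\,g_I(V)&=g_I(U+V),\quad\text{in particular } g_I(U)^2=1; \label{eq:add}\\
(g_I(U),g_J(V))&=1+[U,V]\,t_It_J=\begin{cases} g_{I\cup J}([U,V]) & \text{if } I\cap J=\emptyset,\\ 1&\text{otherwise.}\end{cases}\label{eq:comm}
\end{align}
\end{lemma}

\begin{proof}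
Formula \eqref{eq:add} holds because $t_I^2=0$ and $2=0$. For \eqref{eq:comm} put $s=t_I$ and $t=t_J$. Both elements are their own inverses, so their commutator is
\[
\big((1+Us)(1+Vt)\big)^2=(1+Z)^2=1+Z^2,\qquad Z=Us+Vt+UVst .
\]
Since $s^2=t^2=0$, only the mixed products of $Us$ and $Vt$ survive in $Z^2$. So $Z^2=(UV+VU)st=[U,V]st$.
\end{proof}

\subsection*{Two variables, and four, by hand}

From now on write $\Gamma_n=\Gamma_n(L)$, $A_n=\Gamma_n(\mathfrak a)$ and $B_n=\Gamma_n(\mathfrak b)$. For $n=1$ the group $\Gamma_1=\{1+Ut_1: U\in L\}$ is isomorphic to the additive group of $L$, and $\Gamma_1=A_1B_1$ merely restates $L=\mathfrak a+\mathfrak b$.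

Let $n=2$, and write $g_1,g_2,g_{12}$ for $g_{\{1\}},g_{\{2\}},g_{\{1,2\}}$. By \eqref{eq:comm} the elements $g_{12}(W)$ are central, so every element of $\Gamma_2$ has the form $g=g_1(U)g_2(V)g_{12}(W)$ with $U,V,W\in L$. Write $U=a+b$ and $V=a'+b'$ with $a,a'\in\mathfrak a$ and $b,b'\in\mathfrak b$. Then
\[
g=g_1(a)\,g_1(b)\,g_2(a')\,g_2(b')\,g_{12}(W).
\]
The factors $g_1(b)$ and $g_2(a')$ are in the wrong order. Exchanging them costs the commutator $g_{12}([b,a'])$, which lies in neither $A_2$ nor $B_2$ in general. It does lie in $\Gamma_2$, because $L$ is closed under brackets, and it can be split again: if $W+[b,a']=a''+b''$ with $a''\in\mathfrak a$, $b''\in\mathfrak b$, then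
\[
g=\underbrace{g_1(a)g_2(a')g_{12}(a'')}_{\in A_2}\cdot\underbrace{g_1(b)g_2(b')g_{12}(b'')}_{\in B_2}.
\]
So $\Gamma_2=A_2B_2$. The error made in one layer is pushed into the next layer and absorbed there.

Now let $n=4$, with the analogous notation. By \eqref{eq:comm},
\[
\big((g_1(X),g_2(Y)),\,(g_3(D),g_4(X))\big)=\big(g_{12}(D),\,g_{34}(X)\big)=g_{1234}(X)\neq1 .
\]
Hence $\Gamma_4$ is not metabelian, and It\^o's bound is already exceeded. With $2^k$ variables we can form $k$ levels of such commutators; they never die, because $X,Y,D$ reproduce one another.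

The second computation generalizes directly. For the first, we need not follow the errors through all layers: we give a normal form for the elements of $\Gamma_n(H)$, so that the order of $\Gamma_n(H)$ depends only on $|H|$ and $n$, and then deduce $\Gamma_n=A_nB_n$ by comparing orders.

\subsection*{Central series and normal form}

\begin{lemma}\label{lem:central}
Let $\Gamma=\Gamma_n(H)=N_1\ge N_2\ge\dots\ge N_{r+1}=1$ be subgroups such that each $N_j$ is generated by a set $R_j$, and $(u,g)\in N_{j+1}$ for all $u\in R_j$, all generators $g=g_J(V)$ of $\Gamma$, and $1\le j\le r$. Then this is a central series of $\Gamma$.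
\end{lemma}

\begin{proof}
Since $u^g=u\,(u,g)\in N_j$ for $u\in R_j$, we have $N_j^g\le N_j$ for each generator $g$ of $\Gamma$; as $g^{-1}=g$, equality holds. Thus every $N_j$ is normal. Modulo $N_{j+1}$ the generators of $N_j$ commute with those of $\Gamma$, so $N_j/N_{j+1}$ is central in $\Gamma/N_{j+1}$.
\end{proof}

We apply this to two filtrations, one coming from $H$ and one from $O_n$.

\begin{lemma}\label{lem:class}
If $H$ is nilpotent of class $\le c$ as a Lie algebra, then $\Gamma_n(H)$ is nilpotent of class $\le c$.
\end{lemma}

\begin{proof}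
Let $H=H_1\ge H_2\ge\dots\ge H_{c+1}=0$ be the lower central series, so that $H_{j+1}$ is the span of all $[U,V]$ with $U\in H_j$, $V\in H$. Let $N_j$ be generated by $R_j=\{g_I(U):U\in H_j,\ I\ne\emptyset\}$. By \eqref{eq:comm}, for $U\in H_j$ and $V\in H$ the commutator $(g_I(U),g_J(V))$ is $1$ or $g_{I\cup J}([U,V])\in N_{j+1}$. So Lemma~\ref{lem:central} applies, with $r=c$.
\end{proof}

\begin{lemma}[Normal form]\label{lem:normal}
Fix a linear order on the nonempty subsets of $\{1,\dots,n\}$ in which $|I|$ is non-decreasing. For every Lie subalgebra $H\le M_3(\mathbb F_2)$, each element of $\Gamma_n(H)$ can be written in exactly one way as the ordered product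
\[
\prod_{I\ne\emptyset}g_I(U_I)\qquad\text{with all } U_I\in H .
\]
In particular $|\Gamma_n(H)|=|H|^{2^n-1}$.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $\Gamma_{(k)}$ be generated by the $g_I(U)$ with $U\in H$ and $|I|\ge k$, so that $\Gamma_{(1)}=\Gamma_n(H)$ and $\Gamma_{(n+1)}=1$. By \eqref{eq:comm}, if $|I|\ge k$ then $(g_I(U),g_J(V))$ is $1$ or $g_{I\cup J}([U,V])$ with $|I\cup J|\ge k+1$. So Lemma~\ref{lem:central} applies with $r=n$, and $\Gamma_{(k)}/\Gamma_{(k+1)}$ is an abelian group, generated by the images of the $g_I(U)$ with $|I|=k$. Collecting equal $I$ by means of \eqref{eq:add}, we can write each element of $\Gamma_{(k)}$ as $\prod_{|I|=k}g_I(U_I)$ times an element of $\Gamma_{(k+1)}$. Doing this for $k=1,2,\dots,n$ in turn gives the required product.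

\emph{Uniqueness.} Suppose $\prod g_I(U_I)=\prod g_I(V_I)$, let $k\ge1$, and assume that $U_I=V_I$ for all $|I|<k$. These factors come first on both sides, so they can be canceled. Modulo $M_3(m^{k+1})$ the two remaining products are $1+\sum_{|I|=k}U_It_I$ and $1+\sum_{|I|=k}V_It_I$, respectively, because a product of two terms of degree $\ge k$ has degree $\ge 2k>k$. The $t_I$ are linearly independent, so $U_I=V_I$ for $|I|=k$. By induction on $k$, $U_I=V_I$ for all $I$.
\end{proof}

\section{Proof of Theorem~\ref{thm:finite}}

By Lemma~\ref{lem:normal}, $|\Gamma_n|=2^{5(2^n-1)}$, so $\Gamma_n$ is a finite $2$-group.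

\paragraph{The factors.} Since $\mathfrak a$ is abelian, \eqref{eq:add} and \eqref{eq:comm} show that $A_n$ is generated by commuting elements of order dividing $2$; it is elementary abelian. By Lemma~\ref{lem:class}, $B_n$ has class $\le2$. For $n\ge2$ its class is exactly $2$, because $(g_{\{1\}}(E),g_{\{2\}}(F))=g_{\{1,2\}}(D)\ne1$.

\paragraph{The factorization.} Let $g\in A_n\cap B_n$. Its normal forms in $\Gamma_n(\mathfrak a)$ and in $\Gamma_n(\mathfrak b)$, for the same order on the sets $I$, are both normal forms in $\Gamma_n(L)$. By uniqueness they coincide, and all $U_I$ lie in $\mathfrak a\cap\mathfrak b=0$. Hence $A_n\cap B_n=1$, and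
\[
|A_nB_n|=\frac{|A_n|\,|B_n|}{|A_n\cap B_n|}=(|\mathfrak a|\,|\mathfrak b|)^{2^n-1}=|L|^{2^n-1}=|\Gamma_n| .
\]
So $\Gamma_n=A_nB_n$. That $L$ is closed under brackets is used here through the order of $\Gamma_n(L)$ in Lemma~\ref{lem:normal}.

\paragraph{Derived length: lower bound.} We claim that \emph{if $2^k\le n$, then $g_I(U)\in\Gamma_n^{(k)}$ for all $U\in S$ and all $I$ with $|I|=2^k$.} For $k=0$ this is clear. Let $k\ge1$ and write $I=J\sqcup J'$ with $|J|=|J'|=2^{k-1}$. For $V,W\in S$ the elements $g_J(V)$ and $g_{J'}(W)$ lie in $\Gamma_n^{(k-1)}$ by induction, so \eqref{eq:comm} gives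
\[
g_I([V,W])=(g_J(V),g_{J'}(W))\in\Gamma_n^{(k)} .
\]
By Proposition~\ref{prop:lie}(c) every $U\in S$ is a sum of such brackets $[V,W]$, and by \eqref{eq:add} $g_I$ turns sums into products. This proves the claim. As $S\ne0$, we have $\Gamma_n^{(k)}\neq1$ whenever $2^k\le n$, and so $\operatorname{dl}(\Gamma_n)\ge\lfloor\log_2n\rfloor+1$.

\paragraph{Derived length: upper bound.} Let $K_i=1+M_3(m^i)$ for $i\ge1$. As $m$ is nilpotent, $K_i$ is a group. For $g=1+Z\in K_i$ and $h=1+W\in K_j$ we have $gh-hg=ZW-WZ$, so
\[
(g,h)=(hg)^{-1}gh=1+(hg)^{-1}(ZW-WZ)\in K_{i+j}.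
\]
Since $\Gamma_n\le K_1$, induction gives $\Gamma_n^{(k)}\le K_{2^k}$. For $k=\lfloor\log_2n\rfloor+1$ we have $2^k\ge n+1$, so $m^{2^k}=0$ and $\Gamma_n^{(k)}=1$.

\paragraph{Exponent.} Let $1+Z\in\Gamma_n$, so that $Z\in M_3(m)$. Every $r\in m$ satisfies $r^2=0$, because squaring is additive in the commutative ring $O_n$ of characteristic $2$ and $t_I^2=0$ for $I\ne\emptyset$. Write $\det(\lambda-Z)=\lambda^3+c_1\lambda^2+c_2\lambda+c_3$. Each $c_i$ is a polynomial without constant term in the entries of $Z$, so $c_i\in m$. In characteristic $2$,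
\[
\det(\lambda^2-Z^2)=\det(\lambda-Z)\det(\lambda+Z)=\det(\lambda-Z)^2=\lambda^6+c_1^2\lambda^4+c_2^2\lambda^2+c_3^2=\lambda^6 .
\]
So the characteristic polynomial $\det(\mu-Z^2)$ of $Z^2$ is $\mu^3$. By the Cayley--Hamilton theorem, valid over any commutative ring, $Z^6=0$. Hence $(1+Z)^8=1+Z^8=1$. This completes the proof of Theorem~\ref{thm:finite}. \qed

\begin{remark}
The choice of $L$ depends on characteristic $2$, but the formula $(1+Us,1+Vt)=1+[U,V]st$ behind \eqref{eq:comm} does not. Let $s,t$ be elements of any commutative ring with $s^2=t^2=0$, and let $U,V$ be square matrices of the same size over this ring. Then $(1+Us)^{-1}=1-Us$ and $(1+Vt)^{-1}=1-Vt$. In the expansion of $(1-Us)(1-Vt)(1+Us)(1+Vt)$ the terms linear in $s$ or $t$ cancel, those containing $s^2$ or $t^2$ vanish, and the coefficient of $st$ is $UV-UV-VU+UV=[U,V]$. We make no claim about pro-$p$ groups for odd $p$.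
\end{remark}

\section{Profinite groups and the exact range of classes}

\begin{proof}[Proof of Theorem~\ref{thm:profinite}]
An open subgroup of $G=\prod_{n\ge1}\Gamma_n$ contains $\prod_{n\ge N}\Gamma_n$ for some $N$, by definition of the product topology. So its index divides $|\Gamma_1|\cdots|\Gamma_{N-1}|$, a power of $2$, and $G$ is pro-$2$. Its exponent divides $8$ because that of each $\Gamma_n$ does. As products of subgroups of the finite factors, $A=\prod A_n$ and $B=\prod B_n$ are closed. By Theorem~\ref{thm:finite}, $A$ is elementary abelian, $A\cap B=1$, and $B$ has class $\le2$; its class is exactly $2$ since that of $B_2$ is. Factoring coordinate by coordinate, as in Proposition~\ref{prop:bound}, gives $G=AB$.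

Finally, an open subgroup contains a copy of $\Gamma_n$ for every $n\ge N$, with $N$ as above. Since $\operatorname{dl}(\Gamma_n)=\lfloor\log_2n\rfloor+1$ is unbounded, it is not soluble. In particular $G$ is not soluble.
\end{proof}

By Theorem~\ref{thm:finite}, the derived length of a finite $2$-group $AB$ is not bounded by any function of the classes of $A$ and $B$, even when $A$ is elementary abelian and $B$ has class $2$. The positive part of Theorem~\ref{thm:sharp} needs It\^o's theorem. We include its short proof; it holds for all groups.

\begin{lemma}[It\^o]\label{lem:ito}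
If a group $G$ equals $AB$ with $A,B$ abelian subgroups, then $G'$ is abelian.
\end{lemma}

\begin{proof}
We use the identities
\[
(x,yz)=(x,z)\,(x,y)^z,\qquad (xy,z)=(x,z)^y\,(y,z).
\]
Let $M$ be the subgroup generated by all $(a,b)$ with $a\in A$, $b\in B$. By the identities, $(a,b)^{a_1}=(aa_1,b)(a_1,b)^{-1}$ and $(a,b)^{b_1}=(a,b_1)^{-1}(a,bb_1)$ for $a_1\in A$, $b_1\in B$, so $M$ is normal in $G$. The images of $A$ and $B$ in $G/M$ are abelian and commute with each other, so $G/M$ is abelian. Hence $G'=M$.

It remains to show that the generators $(a,b)$ of $G'$ commute. Let $a,a_1\in A$ and $b,b_1\in B$. Taking inverses in $G=AB$ gives $G=BA$, so we can write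
\[
a^{b_1}=b_2a_2,\qquad b^{a_1}=a_3b_3\qquad(a_i\in A,\ b_i\in B).
\]
Since $A$ and $B$ are abelian, the identities give $(x,a_3y)=(x,y)$ and $(b_2x,y)=(x,y)$ for all $x\in A$, $y\in B$. Therefore
\begin{align*}
(a,b)^{a_1b_1}&=(a,a_3b_3)^{b_1}=(a,b_3)^{b_1}=(b_2a_2,b_3)=(a_2,b_3),\\
(a,b)^{b_1a_1}&=(b_2a_2,b)^{a_1}=(a_2,b)^{a_1}=(a_2,a_3b_3)=(a_2,b_3).
\end{align*}
So $(a,b)$ commutes with $a_1b_1(b_1a_1)^{-1}=a_1b_1a_1^{-1}b_1^{-1}=(a_1^{-1},b_1^{-1})$. As $a_1,b_1$ are arbitrary, $(a,b)$ commutes with all generators of $G'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]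
If $\min(c,d)=0$, then $A$ or $B$ is trivial, so $G$ equals the other factor and is nilpotent. If $c=d=1$, then $G$ is metabelian by Lemma~\ref{lem:ito}. In both cases $G$ is soluble.

In all other cases one of $c,d$ is $\ge1$ and the other is $\ge2$. If $d\ge2$, the group of Theorem~\ref{thm:profinite} is a counterexample. If $c\ge2$, exchange the roles of $A$ and $B$, which is possible since $G=AB$ implies $G=BA$.
\end{proof}

\begin{remark}
In the negative cases the classes can be made \emph{exactly} $c$ and $d$. Let $C$ and $C'$ be finite $2$-groups of classes $c$ and $d$, for instance dihedral groups of orders $2^{c+1}$ and $2^{d+1}$ (for class $1$, the Klein four-group). Take the counterexample $G=AB$ just described, and replace $G,A,B$ by $G\times C\times C'$, $A\times C$, $B\times C'$.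
\end{remark}

\begin{thebibliography}{1}
\bibitem{Caprace}
Pierre-Emmanuel Caprace, \emph{Rankone And The Free}, \url{http://www.math.uni-bielefeld.de/~groups2012/talks/Caprace_Bielefeld_2012.pdf}.
\end{thebibliography}

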